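# A maximal monotone operator on $\ell_1$ that is not of type FPV

## 1. Two bundles of half-lines over rescaled copies of an operator

All spaces are real Banach spaces. For a space $X$ with dual $X^*$ write $\langle x,x^*\rangle$ for the pairing. A set-valued operator $T:X\rightrightarrows X^*$ is identified with its graph $\operatorname{gra}T\subseteq X\times X^*$; its domain is $\operatorname{dom}T=\{x:T(x)\ne\varnothing\}$ and its range is $\operatorname{ran}T=\bigcup_xT(x)$. It is monotone if
$$\langle x-y,x^*-y^*\rangle\ge0\qquad\text{for all }(x,x^*),(y,y^*)\in\operatorname{gra}T,$$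
and maximal monotone if its graph is not properly contained in the graph of another monotone operator. I call $\langle x-y,x^*-y^*\rangle$ the product of the two pairs, and I call two pairs monotonically related if their product is $\ge0$.

Here is the object on which the talk turns. The ingredients are a Banach space $Y$, a maximal monotone operator $A:Y\rightrightarrows Y^*$, and two points of its range, $v_0\in A(x^0)$ and $v_1\in A(x^1)$. Put
$$d=v_1-v_0,\qquad v_r=(1-r)v_0+rv_1 .$$

**The space.** Let $Z$ be $\ell_p(Y)$ with $1\le p<\infty$, or $c_0(Y)$. Its dual $Z^*$ is the corresponding space of $Y^*$-valued sequences: $\ell_q(Y^*)$ with $1/p+1/q=1$ when $1<p<\infty$, $\ell_\infty(Y^*)$ for $p=1$, and $\ell_1(Y^*)$ for $c_0(Y)$. The pairing $\langle z,z^*\rangle=\sum_n\langle z_n,z_n^*\rangle$ converges absolutely. We shall use only one more feature of $Z^*$: its elements are bounded sequences. Put $X=Z\oplus\mathbb R$ and $X^*=Z^*\oplus\mathbb R$, with pairing $\langle z,z^*\rangle+rs$. The real coordinate $r$ of a point $(z,r)\in X$ will be called its level.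

**The copies.** For $n\ge1$ let
$$\operatorname{gra}A_n=\{(2^{-n}x,\,n\xi):(x,\xi)\in\operatorname{gra}A\}.$$
The map $(x,\xi)\mapsto(2^{-n}x,n\xi)$ is a bijection of $Y\times Y^*$ that multiplies every product by the positive number $n2^{-n}$. Hence each $A_n$ is maximal monotone on $Y$.

**The sequences.** Let $\bar x^i=(2^{-n}x^i)_n$ for $i=0,1$. This lies in $Z$, and $(\bar x^i_n,nv_i)\in\operatorname{gra}A_n$ for every $n$. Let $P_i$ be the set of pairs of sequences $(x,\xi)=((x_n),(\xi_n))$ such that $(x_n,\xi_n)\in\operatorname{gra}A_n$ for all $n$ and $(x_n,\xi_n)=(\bar x^i_n,nv_i)$ for all but finitely many $n$. For $(x,\xi)\in P_i$: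

* $x\in Z$, because $x$ differs from $\bar x^i$ in finitely many coordinates;
* the sequence $\xi\ominus v_i:=(\xi_n-nv_i)_n$ is finitely supported, so it lies in $Z^*$ (although $(\xi_n)$ itself is in general unbounded);
* the series $\varphi(x):=\sum_n\langle x_n,nd\rangle$ converges absolutely, because its terms are eventually $n2^{-n}\langle x^i,d\rangle$.

**The bundles.** Define two subsets of $X\times X^*$:
$$M_0=\{((x,0),(\xi\ominus v_0,s)):(x,\xi)\in P_0,\ s\le\varphi(x)\},$$
$$M_1=\{((y,1),(\eta\ominus v_1,s)):(y,\eta)\in P_1,\ s\ge\varphi(y)\}.$$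
So over certain points at level $0$ we attach downward half-lines, and over certain points at level $1$ upward half-lines.

**Lemma 1.** The set $M_0\cup M_1$ is monotone.

**Proof.** For two points of the same $M_i$ the levels agree, so the real coordinates contribute $0$, and the product is the finite sum $\sum_n\langle x_n-x'_n,\xi_n-\xi'_n\rangle$. This is $\ge0$ because each $A_n$ is monotone. Now take a point of $M_0$, with data $(x,\xi),s$, and a point of $M_1$, with data $(y,\eta),s'$. The real coordinates contribute $(0-1)(s-s')=s'-s$. Since $(\xi_n-nv_0)-(\eta_n-nv_1)=(\xi_n-\eta_n)+nd$, the product is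
$$\sum_n\big[\langle x_n-y_n,\xi_n-\eta_n\rangle+\langle x_n-y_n,nd\rangle\big]+(s'-s).$$
Both parts of the sum converge absolutely, since eventually $x_n-y_n=2^{-n}(x^0-x^1)$ and $\xi_n-\eta_n=-nd$. The first part is $\ge0$ by monotonicity of the $A_n$. The second part equals $\varphi(x)-\varphi(y)$, and $s'-s\ge\varphi(y)-\varphi(x)$. The total is $\ge0$. $\square$

The union of a chain of monotone sets is monotone, because monotonicity is tested on two points at a time. So by Zorn's lemma there is a maximal monotone $T:X\rightrightarrows X^*$ with $\operatorname{gra}T\supseteq M_0\cup M_1$. **Fix such a $T$.** Taking $(\bar x^i,(nv_i)_n)\in P_i$ we see that $(\bar x^0,0)$ and $(\bar x^1,1)$ belong to $\operatorname{dom}T$.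

What is it for? We shall prove that $T$, however it was chosen, has no domain point at a level $r\in(0,1)$ for which $v_r\notin\overline{\operatorname{ran}A}$. A hole in the closure of the range of $A$ is thereby converted into a hole in the domain of $T$, and such a hole destroys three properties of $T$ at once. The next section says which.

## 2. Monotone polars, type FPV, and three theorems

**Definition (polar, restriction).** For $E\subseteq X\times X^*$ the monotone polar is
$$E^\mu=\{(y,y^*)\in X\times X^*:\langle x-y,x^*-y^*\rangle\ge0\text{ for all }(x,x^*)\in E\}.$$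
For $S\subseteq X$, $T|_S$ is the restriction of $\operatorname{gra}T$ to $S\times X^*$, and $(T|_S)^\mu|_S=(T|_S)^\mu\cap(S\times X^*)$.

**Example.** On $\mathbb R$ let $E=\{0\}\times(-\infty,0]\,\cup\,\{1\}\times[0,\infty)$. A pair $(r,\sigma)$ is related to the first half-line if and only if $r(\sigma-s)\ge0$ for all $s\le0$, that is, $r\ge0$, and $\sigma\ge0$ in case $r>0$. It is related to the second if and only if $(r-1)(\sigma-s)\ge0$ for all $s\ge0$, that is, $r\le1$, and $\sigma\le0$ in case $r<1$. So
$$E^\mu=E\,\cup\,(0,1)\times\{0\}.$$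

**Definition (normal cone).** For a closed convex $C$ and $x\in C$, $N_C(x)=\{x^*:\langle c-x,x^*\rangle\le0\text{ for all }c\in C\}$, and $N_C(x)=\varnothing$ for $x\notin C$. If $x\in\operatorname{int}C$ then $N_C(x)=\{0\}$. The set $E^\mu$ of the example is the graph of $N_{[0,1]}$ on $\mathbb R$.

**Definition (type FPV).** A maximal monotone $T$ is of type FPV if for every open convex $U\subseteq X$ with $U\cap\operatorname{dom}T\ne\varnothing$,
$$(y,y^*)\in(T|_U)^\mu|_U\ \Longrightarrow\ (y,y^*)\in\operatorname{gra}T .$$
Equivalently, $T|_U$ is maximal monotone relative to $U$. Maximality of $T$ says that a pair related to all of $\operatorname{gra}T$ belongs to it; type FPV says that for a pair over $U$ it is enough to test against the part of $T$ over $U$.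

**Example.** On $\mathbb R$ let $T=\partial|\cdot|$ and $U=(0,1)$, so $T|_U=(0,1)\times\{1\}$. If $y\in(0,1)$ and $(x-y)(1-y^*)\ge0$ for all $x\in(0,1)$, then taking $x$ on both sides of $y$ gives $y^*=1$, so $(y,y^*)\in\operatorname{gra}T$. For this $U$ the implication holds.

The question, posed in "On The FPV Property And The Monotone Polar Of Representable Monotone Sets", is whether some maximal monotone operator on some real Banach space is not of type FPV. The answer is yes, already on $\ell_1$.

**Theorem 1.** Let $Z=\ell_1(\ell_1)$. On $X=Z\oplus\mathbb R\cong\ell_1$ there is a maximal monotone $T$ with $\operatorname{dom}T\subseteq Z\times\{0,1\}$ and $\operatorname{dom}T$ meeting both $Z\times\{0\}$ and $Z\times\{1\}$. Consequently: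

* (a) $T$ is not of type FPV;
* (b) $\overline{\operatorname{dom}T}$ is not convex;
* (c) for the closed half-space $C=\{(z,r):r\le\frac12\}$ we have $\operatorname{dom}T\cap\operatorname{int}C\ne\varnothing$, but $T+N_C$ is not maximal monotone.

**Theorem 2 (transfer principle).** Let $A:Y\rightrightarrows Y^*$ be maximal monotone, $v_0,v_1\in\operatorname{ran}A$, $v_r=(1-r)v_0+rv_1$. Then on $X=Z\oplus\mathbb R$ there is a maximal monotone $T$ with $\operatorname{dom}T\subseteq Z\times[0,1]$, whose domain meets $Z\times\{0\}$ and $Z\times\{1\}$, and with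
$$\operatorname{dom}T\cap(Z\times\{r\})=\varnothing\quad\text{for every }r\in(0,1)\text{ with }v_r\notin\overline{\operatorname{ran}A}.$$
If some such $r'$ exists, then $T$ is not of type FPV, $\overline{\operatorname{dom}T}$ is not convex, and $T+N_{\{r\le r'\}}$ is not maximal monotone although $\operatorname{dom}T$ meets $\operatorname{int}\{r\le r'\}$. In particular, if $\overline{\operatorname{ran}A}$ is non-convex for some maximal monotone $A$ on $Y$, then $Z\oplus\mathbb R$ carries a maximal monotone operator not of type FPV.

**Theorem 3.** Every Banach space containing a complemented copy of $\ell_1$ (equivalently, by Bessaga–Pełczyński, every $X$ such that $X^*$ contains a copy of $c_0$) carries a maximal monotone operator which is not of type FPV and has non-convex domain closure. In contrast, in reflexive spaces every maximal monotone operator is of type FPV.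

One elementary fact will be used over and over.

**Basic fact (∗).** Let $B$ be maximal monotone and $(u,p)$ any pair. If $\langle u-x,p-\xi\rangle\ge0$ on all of $\operatorname{gra}B$, then $(u,p)\in\operatorname{gra}B$. Moreover, for any $(u,p)$ some $(x,\xi)\in\operatorname{gra}B$ satisfies $\langle u-x,p-\xi\rangle\le0$.

**Proof.** In the first statement $\operatorname{gra}B\cup\{(u,p)\}$ is monotone, so by maximality it equals $\operatorname{gra}B$. For the second, if $(u,p)\in\operatorname{gra}B$ take $(x,\xi)=(u,p)$; if not, the first statement says that a strictly negative value occurs. $\square$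

## 3. Why one copy, or unamplified copies, can be bridged

The smallest case is $Y=\{0\}$: then $X=\mathbb R$ and $M_0\cup M_1$ is the set $E$ of the first example. Its polar fills the gap: at each level $r\in(0,1)$ the half-lines over $0$ force $\sigma\ge0$, those over $1$ force $\sigma\le0$, and $\sigma=0$ satisfies both. To keep a level empty we need lower and upper bounds on $\sigma$ that contradict each other.

The sensible first attempt is to use a single copy of $A$ on $Y\oplus\mathbb R$, with
$$M_0'=\{((x,0),(\xi-v_0,s)):(x,\xi)\in\operatorname{gra}A,\ s\le\langle x,d\rangle\},$$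
$$M_1'=\{((y,1),(\eta-v_1,s)):(y,\eta)\in\operatorname{gra}A,\ s\ge\langle y,d\rangle\}.$$
Let $((u,r),(u^*,\sigma))$ with $0<r<1$ be related to both sets, and put $p=u^*+v_r$. Then $u^*-\xi+v_0=p-\xi-rd$ and $u^*-\eta+v_1=p-\eta+(1-r)d$. Testing against $M'_0$ with $s=\langle x,d\rangle$ and dividing by $r$, and testing against $M'_1$ with $s=\langle y,d\rangle$ and dividing by $1-r$, we get
$$\tfrac1r\langle u-x,p-\xi\rangle-\langle u-x,d\rangle+\sigma-\langle x,d\rangle\ge0,$$
$$\tfrac1{1-r}\langle u-y,p-\eta\rangle+\langle u-y,d\rangle-\sigma+\langle y,d\rangle\ge0 .$$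
Add: $\sigma$ and every term with $d$ cancel, leaving
$$\tfrac1r\langle u-x,p-\xi\rangle+\tfrac1{1-r}\langle u-y,p-\eta\rangle\ge0 .$$
Choose $(y,\eta)$ by (∗) so that the second term is $\le0$. Then $\langle u-x,p-\xi\rangle\ge0$ for all $(x,\xi)\in\operatorname{gra}A$, so $(u,p)\in\operatorname{gra}A$, that is,
$$u^*+v_r\in A(u).$$
Here the attempt stops. We want to conclude something about $v_r$, but $u^*$ is arbitrary, so $u^*+v_r$ can be any point of the range. The bridge really exists: put
$$G=\{((u,r),(p-v_r,\langle u,d\rangle)):(u,p)\in\operatorname{gra}A,\ 0\le r\le1\}.$$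
The product of two points of $G$, with data $(u,p),r$ and $(u',p'),r'$, is
$$\langle u-u',p-p'\rangle-(r-r')\langle u-u',d\rangle+(r-r')\langle u-u',d\rangle=\langle u-u',p-p'\rangle\ge0 .$$
A point of $M'_0$ arises from a point of $G$ at level $0$ by lowering the last coordinate by some $h\ge0$; against a point of $G$ at level $r$ this changes the product by $r h\ge0$. Likewise a point of $M'_1$ arises by raising the last coordinate by $h\ge0$, which changes the product by $(1-r)h\ge0$. So, together with the computation of Lemma 1, $M'_0\cup M'_1\cup G$ is monotone, and a maximal monotone extension of it has domain points at every level in $[0,1]$.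

A second attempt is to make $u^*$ small by using infinitely many copies: take $\{(2^{-n}x,\xi):(x,\xi)\in\operatorname{gra}A\}$ in the $n$-th coordinate, without the factor $n$, and with $\varphi(x)=\sum_n\langle x_n,d\rangle$. In $Z=\ell_1(Y)$, the space we need for Theorem 1, this fails as well. For $(u,p)\in\operatorname{gra}A$ the constant sequence $(p-v_r)_n$ lies in $Z^*=\ell_\infty(Y^*)$. Put $\tilde u=(2^{-n}u)_n$ and $\sigma=\varphi(\tilde u)$. The product of $((\tilde u,r),((p-v_r)_n,\sigma))$ with a point of the level-$0$ bundle is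
$$\sum_n\big[\langle \tilde u_n-x_n,p-\xi_n\rangle-r\langle\tilde u_n-x_n,d\rangle\big]+r(\sigma-s)\ \ge\ -r\varphi(\tilde u)+r\varphi(x)+r\sigma-r\varphi(x)=0,$$
and with a point of the level-$1$ bundle it is
$$\sum_n\big[\langle \tilde u_n-y_n,p-\eta_n\rangle+(1-r)\langle\tilde u_n-y_n,d\rangle\big]+(1-r)(s-\sigma)\ \ge\ (1-r)\big[\varphi(\tilde u)-\varphi(y)+\varphi(y)-\sigma\big]=0 .$$
So each level is again bridged, by a bounded, non-vanishing perturbation $u_n^*=p-v_r$.

This shows what is missing. If in the $n$-th coordinate the dual side is multiplied by $n$, the analogue of $u^*+v_r\in A(u)$ will read $u_n^*+nv_r\in A_n(u_n)$, that is, $\frac1nu_n^*+v_r\in\operatorname{ran}A$; and $u^*\in Z^*$ is a bounded sequence, so $\frac1nu^*_n\to0$. The price is that $(nv_i)_n$ is not in $Z^*$. This is why Section 1 subtracts $nv_i$, allows only finitely many changes, and uses the factors $2^{-n}$, which make $\sum n2^{-n}$ finite.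

## 4. The levels that the domain of $T$ avoids

We return to $T\supseteq M_0\cup M_1$ as fixed in Section 1.

**Lemma 2.** $\operatorname{dom}T\subseteq Z\times[0,1]$.

**Proof.** Let $((u,r),(u^*,\sigma))\in\operatorname{gra}T$. The points $((\bar x^0,0),(0,s))$ with $s\le\varphi(\bar x^0)$ lie in $M_0$, so
$$\langle u-\bar x^0,u^*\rangle+r(\sigma-s)\ge0\qquad(s\le\varphi(\bar x^0)).$$
If $r<0$ the left side tends to $-\infty$ as $s\to-\infty$; hence $r\ge0$. The points $((\bar x^1,1),(0,s))$ with $s\ge\varphi(\bar x^1)$ lie in $M_1$, so $\langle u-\bar x^1,u^*\rangle+(r-1)(\sigma-s)\ge0$ for these $s$. If $r>1$ the left side tends to $-\infty$ as $s\to+\infty$; hence $r\le1$. $\square$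

**Lemma 3.** If $0<r<1$ and $v_r\notin\overline{\operatorname{ran}A}$, then $\operatorname{dom}T\cap(Z\times\{r\})=\varnothing$.

**Proof.** We take a point $((u,r),(u^*,\sigma))\in\operatorname{gra}T$ with $0<r<1$ and show that $v_r\in\overline{\operatorname{ran}A}$.

**Step 1: eliminate $\sigma$ and $d$.** The aim is one inequality that contains only products with the $A_n$. Let $(x,\xi)\in P_0$ and $(y,\eta)\in P_1$. Test against $M_0$ with $s=\varphi(x)$ and divide by $r$; test against $M_1$ with $s=\varphi(y)$ and divide by $1-r$: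
$$\tfrac1r\langle u-x,u^*-(\xi\ominus v_0)\rangle+\sigma-\varphi(x)\ge0,$$
$$\tfrac1{1-r}\langle u-y,u^*-(\eta\ominus v_1)\rangle-\sigma+\varphi(y)\ge0 .$$
Their sum is the statement $\sum_nE_n\ge0$, where
$$E_n=\tfrac1r\langle u_n-x_n,u_n^*-\xi_n+nv_0\rangle+\tfrac1{1-r}\langle u_n-y_n,u_n^*-\eta_n+nv_1\rangle+\langle y_n-x_n,nd\rangle .$$
The series $\sum_n E_n$ converges absolutely: the first two terms come from pairings of $Z$ with $Z^*$, the third from $\varphi(y)-\varphi(x)$. Now put $p_n=u_n^*+nv_r$. Since $v_r-v_0=rd$ and $v_1-v_r=(1-r)d$,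
$$u_n^*-\xi_n+nv_0=p_n-\xi_n-rnd,\qquad u_n^*-\eta_n+nv_1=p_n-\eta_n+(1-r)nd .$$
Insert this in $E_n$. The terms with $d$ are
$$-\langle u_n-x_n,nd\rangle+\langle u_n-y_n,nd\rangle+\langle y_n-x_n,nd\rangle=0 ,$$
a cancellation inside each coordinate $n$, so no convergence question arises. Hence
$$\sum_nE_n\ge0\quad\text{for all }(x,\xi)\in P_0,\ (y,\eta)\in P_1,\tag{1}$$
$$E_n=\tfrac1r\langle u_n-x_n,p_n-\xi_n\rangle+\tfrac1{1-r}\langle u_n-y_n,p_n-\eta_n\rangle.\tag{2}$$

**Step 2: isolate one coordinate.** The aim is to pass from the sum in (1) to $E_m\ge0$ for each single $m$. Note that $E_n$ depends only on the $n$-th entries $(x_n,\xi_n),(y_n,\eta_n)$. Let $e_n$ be its value for the base entries $(\bar x^0_n,nv_0)$ and $(\bar x^1_n,nv_1)$; by Step 1, $\sum_ne_n$ converges. Fix $m$, arbitrary $(x_m,\xi_m),(y_m,\eta_m)\in\operatorname{gra}A_m$, and $N\ge m$. For $n\le N$, $n\ne m$, apply (∗) to $A_n$ and $(u_n,p_n)$ to choose entries in $\operatorname{gra}A_n$ with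
$$\langle u_n-x_n,p_n-\xi_n\rangle\le0,\qquad\langle u_n-y_n,p_n-\eta_n\rangle\le0,$$
so that $E_n\le0$. For $n>N$ use the base entries. Only finitely many entries differ from the base ones, so the resulting sequences belong to $P_0$ and $P_1$, and (1) gives
$$E_m\ \ge\ -\sum_{n\le N,\,n\ne m}E_n-\sum_{n>N}e_n\ \ge\ -\sum_{n>N}e_n .$$
The left side does not depend on $N$. Let $N\to\infty$: the tail of a convergent series tends to $0$, so $E_m\ge0$.

**Step 3: use maximality of $A_m$.** By (∗) choose $(y_m,\eta_m)\in\operatorname{gra}A_m$ with $\langle u_m-y_m,p_m-\eta_m\rangle\le0$. Then $E_m\ge0$ and (2) give $\langle u_m-x_m,p_m-\xi_m\rangle\ge0$ for every $(x_m,\xi_m)\in\operatorname{gra}A_m$. By (∗), $(u_m,p_m)\in\operatorname{gra}A_m$. By definition of $A_m$ this means $(2^mu_m,\frac1mp_m)\in\operatorname{gra}A$, that is,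
$$\tfrac1mu_m^*+v_r\in A(2^mu_m)\subseteq\operatorname{ran}A\qquad(m=1,2,\dots).$$

**Step 4: let the amplification act.** The sequence $u^*\in Z^*$ is bounded, so $\frac1mu_m^*\to0$ and $v_r\in\overline{\operatorname{ran}A}$. $\square$

Lemmas 2 and 3, with the observation in Section 1 that $(\bar x^0,0),(\bar x^1,1)\in\operatorname{dom}T$, prove the first part of Theorem 2.

## 5. A gap in the level coordinate destroys FPV, convexity and the sum rule

Suppose now that $r'\in(0,1)$ and $v_{r'}\notin\overline{\operatorname{ran}A}$. The map $r\mapsto v_r$ is continuous and $\overline{\operatorname{ran}A}$ is closed, so there are $0\le\alpha<r'<\beta\le1$ with $v_r\notin\overline{\operatorname{ran}A}$ for $\alpha<r<\beta$. By Lemmas 2 and 3, $\operatorname{dom}T$ has no point at a level $r<0$ or $\alpha<r<\beta$. Let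
$$U=\{(z,r):r<\beta\}.$$
This is open and convex, it contains $(\bar x^0,0)\in\operatorname{dom}T$, and every point of $\operatorname{gra}T|_U$ has level $0\le r\le\alpha$.

**Failure of FPV.** The plan is to place a new point at level $r'$, strictly above everything in $T|_U$. Its last dual coordinate $\sigma$ then enters every product with $T|_U$ with the positive factor $r'-r\ge r'-\alpha$, so a large $\sigma$ repairs any deficit, provided the deficit is bounded uniformly. The uniform bound comes from two known points of $\operatorname{gra}T$, one on each side of the gap.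

Put $s_i=\varphi(\bar x^i)$. Then $((\bar x^i,i),(0,s_i))\in M_i\subseteq\operatorname{gra}T$ for $i=0,1$. Let
$$\hat x=(1-r')\bar x^0+r'\bar x^1,\qquad K=|s_0|+|s_1|,\qquad \sigma=\frac K{r'-\alpha}.$$
Let $((x,r),(x^*,s))\in\operatorname{gra}T|_U$. Monotonicity of $T$ against the two known points says
$$\langle x-\bar x^0,x^*\rangle+r(s-s_0)\ge0,\qquad\langle x-\bar x^1,x^*\rangle+(r-1)(s-s_1)\ge0 .$$
Add $(1-r')$ times the first to $r'$ times the second. Since $(1-r')r+r'(r-1)=r-r'$,
$$\langle x-\hat x,x^*\rangle+(r-r')s\ \ge\ (1-r')rs_0-r'(1-r)s_1\ \ge\ -K,\tag{3}$$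
where the last step uses that $(1-r')r$ and $r'(1-r)$ lie in $[0,1]$. Since $r\le\alpha$ and $\sigma\ge0$, (3) gives
$$\langle x-\hat x,x^*-0\rangle+(r-r')(s-\sigma)\ \ge\ -K+(r'-r)\sigma\ \ge\ -K+(r'-\alpha)\sigma=0 .$$
So $((\hat x,r'),(0,\sigma))\in(T|_U)^\mu$, and $(\hat x,r')\in U$ because $r'<\beta$. But $r'$ is a forbidden level, so $(\hat x,r')\notin\operatorname{dom}T$ and the pair is not in $\operatorname{gra}T$. Hence $T$ is not of type FPV.

**Domain closure.** The point $(\hat x,r')$ is a convex combination of $(\bar x^0,0)$ and $(\bar x^1,1)$, both in $\operatorname{dom}T$. Its neighborhood $\{(z,r):\alpha<r<\beta\}$ misses $\operatorname{dom}T$. So $(\hat x,r')\notin\overline{\operatorname{dom}T}$, and $\overline{\operatorname{dom}T}$ is not convex.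

**Sum with a normal cone.** Let $C=\{(z,r):r\le r'\}$. Points of $\operatorname{dom}T\cap C$ have level $r\le\alpha<r'$, so they lie in $\operatorname{int}C$, where $N_C=\{0\}$; and they are exactly the points of $\operatorname{dom}T\cap U$. Hence $T+N_C$ and $T|_U$ have the same graph. It is monotonically related to $((\hat x,r'),(0,\sigma))$, which does not belong to it. So $T+N_C$ is not maximal monotone, although $(\bar x^0,0)\in\operatorname{dom}T\cap\operatorname{int}C$.

**The last sentence of Theorem 2.** Suppose $\overline{\operatorname{ran}A}$ is not convex. We need $v_0,v_1\in\operatorname{ran}A$ and $r'\in(0,1)$ with $v_{r'}\notin\overline{\operatorname{ran}A}$. If there were none, all segments between points of $\operatorname{ran}A$ would lie in $\overline{\operatorname{ran}A}$. For $a,b\in\overline{\operatorname{ran}A}$ choose $a_k\to a$, $b_k\to b$ in $\operatorname{ran}A$; then $(1-r)a_k+rb_k\in\overline{\operatorname{ran}A}$, and in the limit $(1-r)a+rb\in\overline{\operatorname{ran}A}$, so the closure would be convex, a contradiction. Theorem 2 is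 proved. $\square$

## 6. The duality map plus Gossez's operator on $\ell_1$

To apply Theorem 2 we need a maximal monotone operator whose range has a non-convex closure. On $Y=\ell_1$ let
$$J=\partial\big(\tfrac12\|\cdot\|_1^2\big),\qquad J(x)=\{\xi\in\ell_\infty:\langle x,\xi\rangle=\|x\|^2=\|\xi\|^2\}.$$
For example, $J(3e_1)$ consists of all $\xi$ with $\xi_1=3$ and $|\xi_n|\le3$ for $n\ge2$. Let $S:\ell_1\to\ell_\infty$ be Gossez's operator
$$(Sx)_n=\sum_{k>n}x_k-\sum_{k<n}x_k .$$
Clearly $S$ is linear and $\|Sx\|_\infty\le\|x\|_1$. Also $\langle x,Sx\rangle=0$: the double series $\sum_{n}\sum_{k\ne n}x_nx_k\operatorname{sgn}(k-n)$ converges absolutely, and exchanging $n$ and $k$ changes its sign. For example $Se_1=(0,-1,-1,\dots)$. The feature that matters is at infinity: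
$$(Sx)_n\longrightarrow-\sum_kx_k\qquad(n\to\infty).\tag{4}$$

**Lemma 4.** $A=J+S$ is maximal monotone on $\ell_1$.

**Proof.** It is monotone, since $J$ is monotone and $\langle x-y,S(x-y)\rangle=0$. Suppose $(u,p)$ satisfies $\langle u-x,p-\xi-Sx\rangle\ge0$ for all $(x,\xi)\in\operatorname{gra}J$. Write $p-\xi-Sx=(p-Su)-\xi+S(u-x)$. As $\langle u-x,S(u-x)\rangle=0$, we have $\langle u-x,(p-Su)-\xi\rangle\ge0$ for all $(x,\xi)\in\operatorname{gra}J$. Subdifferentials of proper lower semicontinuous convex functions are maximal monotone (Rockafellar, Pacific J. Math. 33 (1970)), so $J$ is maximal monotone and $p-Su\in J(u)$ by (∗). Thus $p\in A(u)$. $\square$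

**Two points of the range.** For $x^0=-e_1$ we have $(-1,1,1,\dots)\in J(x^0)$ and $Sx^0=(0,1,1,\dots)$. For $x^1=3e_1$ we have $(3,3,3,\dots)\in J(x^1)$ and $Sx^1=(0,-3,-3,\dots)$. Hence
$$v_0:=(-1,2,2,2,\dots)\in A(x^0),\qquad v_1:=(3,0,0,\dots)\in A(x^1),$$
$$v_r=(4r-1,\,t,\,t,\,t,\dots),\qquad t=2(1-r).$$

**The midpoint by hand.** Let us see that $v_{1/2}=(1,1,1,\dots)$ is not in $\operatorname{ran}A$. Suppose $v_{1/2}=\xi+Sx$ with $\xi\in J(x)$, and put $\rho=\|x\|_1$, $L=\sum_kx_k$. Pairing with $x$ gives $\rho^2=\langle x,\xi\rangle=\langle x,v_{1/2}\rangle=L$. The $n$-th coordinate gives $1=\xi_n+(Sx)_n\le\rho+(Sx)_n\to\rho-L$, so $L\le\rho-1$. Together $\rho^2-\rho+1\le0$, which no real $\rho$ satisfies. The pairing wants $L$ to be large; the tail of $Sx$ wants $L$ to be small. For the other $r$ the first coordinate enters, and for the closure we carry an error $\delta$.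

**Lemma 5.** $v_r\notin\overline{\operatorname{ran}A}$ for every $r\in(0,1)$.

**Proof.** Fix $r\in(0,1)$, so $t>0$. Let $v=\xi+Sx$ with $\xi\in J(x)$, let $e=v-v_r$ and suppose $\|e\|_\infty\le\delta$. Put $\rho=\|x\|_1$ and $L=\sum_kx_k$.

**Step 1: three relations.** These extract from $v\approx v_r$ what the pairing, the tail, and the first coordinate say.

*Pairing.* Since $\langle x,Sx\rangle=0$, $\rho^2=\langle x,\xi\rangle=\langle x,v\rangle\le\langle x,v_r\rangle+\delta\rho$. Moreover $\langle x,v_r\rangle=(4r-1)x_1+t(L-x_1)$, and $4r-1-t=6r-3$. So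
$$\rho^2\le tL+(6r-3)x_1+\delta\rho.\tag{5}$$

*Tail.* For $n\ge2$, $t-\delta\le v_n=\xi_n+(Sx)_n\le\rho+(Sx)_n$, and by (4) the right side tends to $\rho-L$. So
$$L\le\rho-t+\delta.\tag{6}$$

*First coordinate.* We have $(Sx)_1=L-x_1$ and $|L-x_1|\le\sum_{k\ge2}|x_k|=\rho-|x_1|$. If $x_1\ne0$, then $\xi_1=\rho\operatorname{sgn}x_1$: indeed $\sum_kx_k\xi_k=\rho^2=\sum_k|x_k|\rho$ and $x_k\xi_k\le|x_k|\rho$ for each $k$, so equality holds for each $k$.

**Step 2: case (i), $x_1=-b<0$.** We bound $b$ from both sides. Let $Q=L+b=(Sx)_1$. Since $\xi_1=-\rho$, the first coordinate of $v=v_r+e$ reads $-\rho+Q=4r-1+e_1$. As $Q\le\rho-b$, we get $4r-1+e_1\le-b$, so $b\le1-4r+\delta$. On the other hand $Q\ge\rho+4r-1-\delta$, so by (6)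
$$b=Q-L\ge(\rho+4r-1-\delta)-(\rho-t+\delta)=4r-1+t-2\delta=1+2r-2\delta .$$
Comparing the bounds, $1+2r-2\delta\le1-4r+\delta$, that is, $\delta\ge2r$.

**Step 3: case (ii), $x_1=0$, or $x_1>0$ and $r\le\frac12$.** This repeats the midpoint argument. Here $(6r-3)x_1\le0$, so (5) and (6), with $t>0$, give $\rho^2\le t(\rho-t+\delta)+\delta\rho$, that is,
$$\rho^2-(t+\delta)\rho+t^2-t\delta\le0 .$$
A real $\rho$ satisfies this only if the discriminant is $\ge0$: $(t+\delta)^2-4(t^2-t\delta)\ge0$, that is,
$$\delta^2+6t\delta-3t^2\ge0 .$$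

**Step 4: case (iii), $x_1=a>0$ and $r>\frac12$.** Now the term $(6r-3)x_1$ in (5) is positive, and we bound $a$ by the first coordinate. As $\xi_1=\rho$, it reads $\rho+L-a=4r-1+e_1$, so $a\le\rho+L-(4r-1)+\delta$. Since $6r-3>0$, (5) gives
$$\rho^2\le tL+(6r-3)\big(\rho+L-(4r-1)+\delta\big)+\delta\rho .$$
The coefficient of $L$ is $t+6r-3=4r-1$, so
$$\rho^2\le(4r-1)L+(6r-3)(\rho-4r+1)+(6r-3)\delta+\delta\rho .$$
As $4r-1>0$, we may insert (6). The coefficient of $\rho$, apart from $\delta\rho$, becomes $(4r-1)+(6r-3)=10r-4$; the constant is $-(4r-1)t-(6r-3)(4r-1)=-(4r-1)(t+6r-3)=-(4r-1)^2$; and $\delta$ has coefficient $(4r-1)+(6r-3)=10r-4$. Thus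
$$\rho^2\le(10r-4)\rho-(4r-1)^2+(10r-4)\delta+\delta\rho ,$$
and the discriminant condition for $\rho$ is
$$(10r-4+\delta)^2\ge4(4r-1)^2-4(10r-4)\delta .$$

**Step 5: let $\delta\to0$.** Suppose $v_r\in\overline{\operatorname{ran}A}$. Then there are points $v$ as above with errors $\delta_j\to0$, and, since the three cases exhaust all possibilities, one case occurs for infinitely many $j$. Along this subsequence we pass to the limit. Case (i) gives $0\ge2r$, which is false. Case (ii) gives $-3t^2\ge0$, which is false. Case (iii) gives $(10r-4)^2\ge4(4r-1)^2$; for $r>\frac12$ both $10r-4$ and $4r-1$ are positive, so $10r-4\ge8r-2$, that is, $r\ge1$, which is false. $\square$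

**Proof of Theorem 1.** Apply Theorem 2 with $Y=\ell_1$, $Z=\ell_1(\ell_1)$, $A=J+S$ and these $v_0,v_1$. By Lemma 5 every level $r\in(0,1)$ is forbidden, so $\operatorname{dom}T\subseteq Z\times\{0,1\}$, and $\operatorname{dom}T$ meets both faces. Taking $r'=\frac12$ in Theorem 2 gives (a), (b) and (c).

It remains to identify $X$ with $\ell_1$. With the $\ell_1$-sum norm, $\ell_1(\ell_1)\oplus_1\mathbb R$ is $\ell_1$ over a countable index set, so it is isometric to $\ell_1$. A linear isomorphism $\Phi:X\to W$ transports everything by $(x,x^*)\mapsto(\Phi x,(\Phi^{-1})^*x^*)$: this bijection of $X\times X^*$ onto $W\times W^*$ is linear and preserves the pairing, hence it preserves monotonicity, maximality and polars; and $\Phi$ carries open convex sets, closed half-spaces, closures and normal cones to the same kind of objects in $W$. $\square$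

Part (c) shows that Rockafellar's sum theorem (maximality of $A+B$ when $\operatorname{dom}A\cap\operatorname{int}\operatorname{dom}B\ne\varnothing$) fails in $\ell_1$, even when $B$ is the normal cone operator of a closed half-space. Part (b) shows that the closure of the domain of a maximal monotone operator need not be convex: the domain can lie in the union of two parallel hyperplanes and meet both.

## 7. Complemented copies of $\ell_1$, and reflexive spaces

**Proof of Theorem 3, spaces with a complemented $\ell_1$.** The idea is to extend the operator of Theorem 1 by zero along a complement. Let $X\cong X_1\oplus X_2$ with $X_1\cong\ell_1$. By the transport just described we may work on $X_1\oplus X_2$, and $X_1$ carries an operator $T_1$ as in Theorem 1, failing FPV for some open convex $U_1$. Set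
$$\operatorname{gra}T=\{((x_1,x_2),(x_1^*,0)):(x_1,x_1^*)\in\operatorname{gra}T_1,\ x_2\in X_2\}.$$

**Step 1: $T$ is maximal monotone.** Products of points of $T$ are products of points of $T_1$, so $T$ is monotone. Let $((y_1,y_2),(y_1^*,y_2^*))$ be related to all of $\operatorname{gra}T$:
$$\langle x_1-y_1,x_1^*-y_1^*\rangle-\langle x_2-y_2,y_2^*\rangle\ge0\qquad\text{for all }(x_1,x_1^*)\in\operatorname{gra}T_1,\ x_2\in X_2 .$$
Fix $(x_1,x_1^*)$. A nonzero $y_2^*$ would make the second term arbitrarily negative as $x_2$ varies, so $y_2^*=0$. Then $(y_1,y_1^*)$ is related to all of $\operatorname{gra}T_1$, so it lies in $\operatorname{gra}T_1$ by (∗). Hence the given pair is in $\operatorname{gra}T$.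

**Step 2: the failures carry over.** Choose $(y_1,y_1^*)\in(T_1|_{U_1})^\mu|_{U_1}\setminus\operatorname{gra}T_1$. The set $U=U_1\times X_2$ is open and convex and meets $\operatorname{dom}T=\operatorname{dom}T_1\times X_2$. The pair $((y_1,0),(y_1^*,0))$ lies over $U$, is related to $T|_U$, and is not in $\operatorname{gra}T$. So $T$ is not of type FPV. Also $\overline{\operatorname{dom}T}=\overline{\operatorname{dom}T_1}\times X_2$ is not convex.

The equivalent form of the hypothesis is the theorem of Bessaga–Pełczyński (Studia Math. 17 (1958)): $X$ contains a complemented copy of $\ell_1$ if and only if $X^*$ contains a copy of $c_0$.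

**Proof of Theorem 3, reflexive spaces.** Let $X$ be reflexive, $T$ maximal monotone, $U$ open convex, $(y,y^*)\in(T|_U)^\mu|_U$ and $a\in U\cap\operatorname{dom}T$. We must show $y^*\in Ty$. The idea is to replace $U$ by a closed convex set $C\subseteq U$ and to use the sum theorem, which holds in reflexive spaces.

**Step 1: choose $C$.** The segment $[y,a]$ is compact and lies in the open set $U$, so for small $\varepsilon>0$ the set $C=[y,a]+\varepsilon B_X$, with $B_X$ the closed unit ball, lies in $U$. It is convex, it is closed as the sum of a compact and a closed set, and $y,a\in\operatorname{int}C$.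

**Step 2: maximality of $T+N_C$.** The operator $N_C$ is the subdifferential of the indicator function of $C$, so it is maximal monotone, with domain $C$, and $a\in\operatorname{dom}T\cap\operatorname{int}C$. By Rockafellar's sum theorem (Trans. Amer. Math. Soc. 149 (1970)), $T+N_C$ is maximal monotone.

**Step 3: conclude.** Let $x\in C$, $x^*\in Tx$, $n^*\in N_C(x)$. Since $x\in U$, $\langle x-y,x^*-y^*\rangle\ge0$. Since $y\in C$, $\langle y-x,n^*\rangle\le0$. Adding, $\langle x-y,x^*+n^*-y^*\rangle\ge0$. So $(y,y^*)$ is related to all of $\operatorname{gra}(T+N_C)$, and by (∗) $y^*\in Ty+N_C(y)$. As $y\in\operatorname{int}C$, $N_C(y)=\{0\}$ and $y^*\in Ty$. Thus $T$ is of type FPV. $\square$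

Theorem 1(c) exhibits the failure of the conclusion of Step 2 in $\ell_1$. Nothing here is a classification of the spaces in which every maximal monotone operator is of type FPV.
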